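# Hypercomplex structures on compact Kähler manifolds

## Two compact quotients of quaternionic space

Let $I,J,K$ act on $\mathbb H^n$ by left multiplication by the quaternions $i,j,k$. Then $IJ=-JI=K$, all three operators are constant in linear coordinates, and the flat connection $D$ of the vector space $\mathbb H^n=\mathbb R^{4n}$ is torsion free with $DI=DJ=DK=0$. We divide in two ways.

First take a lattice $\Lambda\subset\mathbb H^n$ and the torus $\mathbb H^n/\Lambda$. Translations preserve $I,J,K,D$ and the Euclidean metric, so everything descends. Parallel transport around any loop is the identity, and the Euclidean metric is $D$-parallel and Hermitian for $I,J,K$.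

Next take a real number $q>1$ and the Hopf manifold $(\mathbb H^n\setminus 0)/\langle q\rangle$. Multiplication by $q$ is real, linear, and commutes with $I,J,K$, so $I,J,K,D$ descend again. The map $x\mapsto (x/|x|,\ \log|x| \bmod \log q)$ identifies the quotient with $S^{4n-1}\times S^1$, so it is compact. Now transport a vector around the loop given by the path $s\mapsto q^sx$, $0\le s\le1$. Upstairs a parallel field along the path is a constant vector $Y$. At the end point $qx$ the vector $Y$ is identified, by the derivative of multiplication by $q^{-1}$, with $q^{-1}Y$ at $x$. So the transport is $q^{-1}\mathrm{Id}$. Since $S^{4n-1}$ is simply connected and $D$ is flat, the holonomy group is exactly $\{q^m\,\mathrm{Id}\}_{m\in\mathbb Z}$. It is infinite and discrete, hence not compact, and no metric is $D$-parallel.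

Locally the two examples are the same. One difference is global: the Hopf manifold has $b_1=1$, and a compact Kähler manifold has even $b_1$, so the Hopf manifold with the complex structure $I$ carries no Kähler metric, while the torus does. Is this what decides whether the holonomy is compact? To ask this in general we fix the terms.

**Definition.** A *hypercomplex manifold* $(M,I,J,K)$ is a smooth manifold with three integrable complex structures $I,J,K:TM\to TM$ satisfying $IJ=-JI=K$. It carries a unique torsion-free connection $\nabla$ with $\nabla I=\nabla J=\nabla K=0$, the *Obata connection*; its holonomy group is the *Obata holonomy*. The manifold is *hyperkähler* if there is a Riemannian metric, Hermitian for $I,J,K$, that is $\nabla$-parallel; then $\nabla$, being torsion free, is its Levi-Civita connection.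

In the examples above $\nabla=D$. We recall two facts. A hypercomplex manifold is hyperkähler if and only if its Obata holonomy is compact. And if a compact complex manifold $(M,I)$ admits a Kähler structure and a hypercomplex structure $(I,J,K)$, then it admits a hyperkähler structure. The second fact does not by itself say that the *given* triple $(I,J,K)$ is hyperkähler: the Kähler metric on $(M,I)$ need have nothing to do with $J$.

**Definition.** Let $(M,I)$ be a compact, complex, holomorphically symplectic manifold of Kähler type. A hypercomplex structure $(M,I,J,K)$ is *exotic* if its Obata holonomy is not compact.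

Do exotic structures exist? The question is posed in "Hypercomplex Structures on Kähler Manifolds". In real dimension $4$, Boyer's classification of hypercomplex structures implies that they do not. The answer is no in every dimension, and holomorphic symplecticity need not be assumed.

**Theorem 1.** Let $(M,I,J,K)$ be a compact connected hypercomplex manifold such that $(M,I)$ is of Kähler type. Then $(M,I,J,K)$ is hyperkähler: there is a Riemannian metric, Hermitian for $I,J,K$ and parallel for the Obata connection. In particular the Obata holonomy is compact, so exotic hypercomplex structures do not exist.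

Besides standard Hodge theory and elliptic theory the proof uses these published results: Yau's theorem; the Beauville–Bogomolov decomposition; the Beauville–Bogomolov–Fujiki (BBF) form; Kodaira–Spencer stability of Kähler manifolds and smooth dependence of harmonic forms; holomorphy of $F^2H^2$ in families (Griffiths); the Newlander–Nirenberg theorem; the weak Harnack inequality (Gilbarg–Trudinger, Thm 9.22); and a description of the Kähler cone due to Boucksom and Huybrechts, stated where it is needed.

## Quaternionic algebra on $(p,0)$-forms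

Throughout, types $(p,q)$ refer to $I$, $\dim_{\mathbb C}(M,I)=2n$, and $\nabla$ is the Obata connection. This section translates $J$ into an operation on $(p,0)$-forms and finds what has to be shown.

Since $J$ anticommutes with $I$, it exchanges $T^{1,0}$ and $T^{0,1}$. Put
$$j:T^{1,0}\to T^{1,0},\qquad jv:=J\bar v .$$
This is antilinear, $j^2=-1$, and $\overline{jv}=Jv$.

**Definition.** For $\beta\in\Lambda^{p,0}$ set $\beta^*(v_1,\dots,v_p):=\overline{\beta(jv_1,\dots,jv_p)}=\bar\beta(Jv_1,\dots,Jv_p)$, and $\partial_J\beta:=(\partial(\beta^*))^*$.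

The form $\beta^*$ is again of type $(p,0)$; the map $*$ is antilinear and multiplicative, and $\beta^{**}=(-1)^p\beta$. So $\partial_J$ is $\mathbb C$-linear, and $\partial_J^2\beta=(-1)^{p+1}(\partial\partial\beta^*)^*=0$.

**Example.** On $\mathbb C^{2n}$ with coordinates $z_k,w_k$ let $j\partial_{z_k}=\partial_{w_k}$, $j\partial_{w_k}=-\partial_{z_k}$. Evaluating on the basis, $(dz_k)^*=-dw_k$ and $(dw_k)^*=dz_k$, so $(dz_k\wedge dw_k)^*=dz_k\wedge dw_k$.

Because $\nabla$ and $J$ are real and $\nabla J=0$, we have $(\nabla_u\beta^*)(v,\dots)=\overline{(\nabla_{\bar u}\beta)(jv,\dots)}$, that is,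
$$\nabla_u(\beta^*)=(\nabla_{\bar u}\beta)^* .\tag{1}$$
The connection is torsion free and preserves types. For $u\in T^{0,1}$, $v\in T^{1,0}$ this gives $\nabla_uv=[u,v]^{1,0}$, so $\nabla^{0,1}$ is the usual $\bar\partial$ on $T^{1,0}$ and on its tensor bundles. Since $d$ is the alternation of $\nabla$, the operator $\partial$ on $\Lambda^{p,0}$ is the alternation of $\nabla^{1,0}$, and $\beta\in\Lambda^{p,0}$ is holomorphic if and only if $\nabla^{0,1}\beta=0$. Two consequences are used constantly. If $\beta$ is holomorphic and $u\in T^{1,0}$, then $\nabla_u(\beta^*)=(\nabla_{\bar u}\beta)^*=0$, so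
$$\beta\in\Lambda^{p,0}\text{ holomorphic}\ \Longrightarrow\ \partial(\beta^*)=0,\quad \partial_J\beta=0 .\tag{2}$$
And for $\beta$ of degree $p$, $\gamma$ of degree $r$, we have $\partial_J(\beta\wedge\gamma)=(\partial\beta^*)^*\wedge\gamma^{**}+(-1)^p\beta^{**}\wedge(\partial\gamma^*)^*=(-1)^r\partial_J\beta\wedge\gamma+\beta\wedge\partial_J\gamma$, whence
$$\partial_J(\beta\wedge\gamma)=\partial_J\beta\wedge\gamma\quad\text{if }\gamma\text{ has even degree and }\partial_J\gamma=0 .\tag{3}$$

**Definition.** A form $R\in\Lambda^{2,0}$ is *real* if $R^*=R$. For real $R$ put $g_R(v,w):=R(v,jw)$. We write $R>0$ (or $R\ge0$) if $g_R$ is positive definite (semidefinite).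

On $\Lambda^{2,0}$ the operation $*$ is an antilinear involution, so every $B\in\Lambda^{2,0}$ is uniquely $R+iS$ with $R,S$ real. For real $R$ the form $g_R$ is Hermitian: $\overline{R(w,jv)}=R(jw,j^2v)=R(v,jw)$. In the same way $g_R(jv,jw)=R(jv,j^2w)=\overline{R(v,jw)}=\overline{g_R(v,w)}$. In the example $R=\sum dz_k\wedge dw_k$ is real, and $g_R$ is the standard Hermitian form, since $R(\partial_{z_k},j\partial_{z_k})=1=R(\partial_{w_k},j\partial_{w_k})$.

We need a common normal form. Let $R>0$ and $S$ be real at a point, and define $A$ by $g_S(v,w)=g_R(Av,w)$. Then $A$ is $g_R$-self-adjoint, and it commutes with $j$ because $g_R(Ajv,jw)=g_S(jv,jw)=\overline{g_R(Av,w)}=g_R(jAv,jw)$. Also $g_R(e,je)=R(e,j^2e)=-R(e,e)=0$. So if $e$ is a unit eigenvector of $A$, then $je$ is a unit eigenvector with the same eigenvalue, orthogonal to $e$, and the orthogonal complement of $e,je$ is invariant under $A$ and $j$. Inductively there is a $g_R$-orthonormal basis $e_1,je_1,\dots,e_n,je_n$ of eigenvectors. With dual basis $e^k,e^{k'}$,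
$$R=\sum_k e^k\wedge e^{k'},\qquad S=\sum_k\lambda_k\,e^k\wedge e^{k'},\qquad\lambda_k\in\mathbb R,\tag{4}$$
because $S(e_k,je_l)=g_S(e_k,e_l)=\lambda_k\delta_{kl}$, $S(e_k,e_l)=-g_S(e_k,je_l)=0$, $S(je_k,je_l)=g_S(je_k,e_l)=0$, and likewise for $R$. The $2$-forms $x_k=e^k\wedge e^{k'}$ commute and have square zero, so $S^p=p!\,e_p(\lambda_1x_1,\dots,\lambda_nx_n)$ and $R^{n-p}=(n-p)!\,e_{n-p}(x_1,\dots,x_n)$, where $e_p$ is the elementary symmetric function. Hence
$$S^p\wedge R^{n-p}=\tfrac{p!\,(n-p)!}{n!}\,e_p(\lambda)\,R^n .\tag{5}$$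
In particular positive forms are nondegenerate. The next lemma says what we are looking for.

**Lemma 1.** Let $\Omega$ be a holomorphic $2$-form with $\Omega^*=\Omega$ and $\Omega>0$. Then $\nabla\Omega=0$, and $\mathrm{Re}\,g_\Omega(Y^{1,0},Z^{1,0})$ is a $\nabla$-parallel Riemannian metric, Hermitian for $I,J,K$.

*Proof.* For $v\in T^{1,0}$ we have $\nabla_{\bar v}\Omega=0$ by holomorphy, and $\nabla_v\Omega=\nabla_v(\Omega^*)=(\nabla_{\bar v}\Omega)^*=0$ by (1). So $\Omega$ is parallel, and since $\nabla J=0$, so is $g_\Omega(v,w)=\Omega(v,jw)$. The real form in the lemma is then parallel and positive definite, and Hermitian for $I$. For real $Y$ we have $(JY)^{1,0}=J(Y^{0,1})=j(Y^{1,0})$, so $g_\Omega(jv,jw)=\overline{g_\Omega(v,w)}$ makes it Hermitian for $J$, hence for $K=IJ$. $\square$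

## From Kähler forms to positive $(2,0)$-forms

We are given a Kähler form and want a $(2,0)$-form. This section averages a $(1,1)$-form over $j$ and checks that closedness and positivity survive.

For a $(1,1)$-form $\alpha$ let $h_\alpha(v,w)=-i\alpha(v,\bar w)$ and
$$R_\alpha(v,w):=-\tfrac12\big[h_\alpha(v,jw)-h_\alpha(w,jv)\big]\in\Lambda^{2,0}.\tag{6}$$
Replacing $w$ by $jw$ gives
$$R_\alpha(v,jw)=\tfrac12\big[h_\alpha(v,w)+h_\alpha(jw,jv)\big].\tag{7}$$
Since $h_{\bar\alpha}(v,w)=-i\,\overline{\alpha(\bar v,w)}=\overline{-i\alpha(w,\bar v)}=\overline{h_\alpha(w,v)}$, we find $(R_\alpha)^*(v,w)=\frac12[\overline{h_\alpha(jv,w)}-\overline{h_\alpha(jw,v)}]=\frac12[h_{\bar\alpha}(w,jv)-h_{\bar\alpha}(v,jw)]$, that is, $(R_\alpha)^*=R_{\bar\alpha}$. So for real $\alpha$ the form $R_\alpha$ is real, $g_{R_\alpha}(v,v)=\frac12[h_\alpha(v,v)+h_\alpha(jv,jv)]$, and $R_\alpha>0$ if $\alpha$ is positive.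

**Lemma 2.** (i) $R_{\bar\partial\eta}=-\frac i2\partial_J\eta$ for $\eta\in\Lambda^{1,0}$. (ii) If $d\alpha=0$, then $\partial R_\alpha=0$. (iii) $\mathcal Hf:=R_{i\partial\bar\partial f}=-\frac12\partial_J\partial f$; for real $f$ the form $\mathcal Hf$ is real and equals $-\frac12\partial((\partial f)^*)$.

*Proof.* (i) We have $(\bar\partial\eta)(v,\bar w)=-(\nabla_{\bar w}\eta)(v)$, so $h(v,w)=i(\nabla_{\bar w}\eta)(v)$ and $h(v,jw)=i(\nabla_{Jw}\eta)(v)$. Hence $R_{\bar\partial\eta}(v,w)=\frac i2[(\nabla_{Jv}\eta)(w)-(\nabla_{Jw}\eta)(v)]$. On the other side, (1) gives $(\partial\eta^*)(v,w)=\overline{(\nabla_{\bar v}\eta)(jw)}-\overline{(\nabla_{\bar w}\eta)(jv)}$. Inserting $jv,jw$ and conjugating, $\partial_J\eta(v,w)=-[(\nabla_{Jv}\eta)(w)-(\nabla_{Jw}\eta)(v)]$.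

(ii) The form $\bar\alpha$ is $\bar\partial$-closed, so locally $\bar\alpha=\bar\partial\eta$ with $\eta\in\Lambda^{1,0}$, and $\partial_JR_{\bar\alpha}=-\frac i2\partial_J^2\eta=0$. But $\partial_JR_{\bar\alpha}=\partial_J(R_\alpha^*)=(\partial R_\alpha)^*$.

(iii) Apply (i) to $i\partial\bar\partial f=\bar\partial(-i\partial f)$. If $f$ is real, so is $i\partial\bar\partial f$, and $\mathcal Hf=(\mathcal Hf)^*=-\frac12(\partial_J\partial f)^*=-\frac12\partial((\partial f)^*)$. $\square$

**Example.** In the flat model with $n=1$, $(\partial f)^*=-f_{\bar z}\,dw+f_{\bar w}\,dz$ for real $f$, so $-\frac12\partial((\partial f)^*)=\frac12(f_{z\bar z}+f_{w\bar w})\,dz\wedge dw$, in agreement with (7).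

For real $R>0$ put
$$\Delta_Rf:=\frac{n\,\mathcal Hf\wedge R^{n-1}}{R^n}=\tfrac12\,\mathrm{tr}_{g_R}g_{\mathcal Hf},\tag{8}$$
the second equality by (5) with $p=1$, each $\lambda_k$ occurring twice in the trace. In an orthonormal basis $e_k,je_k$, formula (7) gives $\mathrm{tr}_{g_R}g_{\mathcal Hf}=\sum_k[h(e_k,e_k)+h(je_k,je_k)]=\mathrm{tr}_{g_R}h_{i\partial\bar\partial f}$. So in $I$-holomorphic coordinates $\Delta_Rf=\frac12\sum g_R^{a\bar b}f_{a\bar b}$ (up to index convention): a real second-order elliptic operator on real functions with no lower-order terms. If $M$ is compact and connected and $\Delta_Rf=0$, then $f$ is constant by the strong maximum principle.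

On compact connected $M$ the operator $\Delta_R$ has the principal symbol of a positive multiple of the Laplace–Beltrami operator of the metric $\mathrm{Re}\,g_R(Y^{1,0},Z^{1,0})$. The difference is a first-order operator, compact from $H^2$ to $L^2$, and the Laplace–Beltrami operator has index $0$; so $\Delta_R$ has index $0$. Its kernel is $\mathbb R$, so the kernel of its formal adjoint is a real line of smooth functions, and for smooth $q$ the equation $\Delta_Rf=q$ is solvable if and only if $q$ is orthogonal to this line.

## A real holomorphic volume form and a $\partial\partial_J$-lemma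

This section supplies two global tools: a holomorphic volume form $\Phi$ adapted to $J$, and the statement that $\partial$-exact real $(2,0)$-forms have potentials. Note that $\Phi\wedge\bar\Phi$ is a positive real volume form for any holomorphic volume form $\Phi$, since $i^{(2n)^2}=1$.

**Lemma 3.** Let $M$ be compact and connected, $(M,I)$ Kähler with trivial canonical bundle, $\omega$ a Kähler form, $R=R_\omega$. There is a holomorphic volume form $\Phi$ with $\Phi^*=\Phi$ and $R^n=h_0\Phi$, $h_0>0$. Moreover $\ker\Delta_R^\dagger=\mathbb Rh_0$ (adjoint with respect to $\Phi\wedge\bar\Phi$). Every positive real $R'$ satisfies $R'^n=\rho\Phi$ with $\rho>0$.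

*Proof.* Let $\Phi$ be any holomorphic volume form and $R^n=h\Phi$, with $h$ complex and nowhere zero. For real $f$, Lemma 2 and $\partial R=0$ give
$$\int\mathcal Hf\wedge R^{n-1}\wedge\bar\Phi=-\tfrac12\int d\big((\partial f)^*\wedge R^{n-1}\wedge\bar\Phi\big)=0;$$
here $\bar\Phi$ is closed, and $\bar\partial$ contributes nothing because antiholomorphic degree $2n+1$ does not exist. By (8) this says $\int(\Delta_Rf)\,h\,\Phi\wedge\bar\Phi=0$. So $\mathrm{Re}\,h$ and $\mathrm{Im}\,h$ both lie in $\ker\Delta_R^\dagger$, which is a real line. Hence $h=ch_0$ with $c\in\mathbb C^*$ and $h_0$ real and nowhere zero, and we may take $h_0>0$. Replace $\Phi$ by $c\Phi$. Then $R^n=h_0\Phi$, and $R^n=(R^n)^*=h_0\Phi^*$ gives $\Phi^*=\Phi$. For another positive $R'$ the function $\rho$ is real, since $R'^n=(R'^n)^*$, and nonzero, since positive forms are nondegenerate. At each point positive forms make up a convex cone containing $R$, so $\rho>0$. $\square$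

From now on, in the situation of Lemma 3, $\Phi$ is so *normalized*; it is unique up to positive constants. Writing $\chi=f\Phi\in\Lambda^{2n,0}$ we have $\chi^*=\bar f\Phi$, so $\int\chi^*\wedge\bar\Phi=\overline{\int\chi\wedge\bar\Phi}$. With Stokes this yields
$$\int\partial\gamma\wedge\bar\Phi=\int\partial_J\gamma\wedge\bar\Phi=0\qquad(\gamma\in\Lambda^{2n-1,0}).\tag{9}$$

By conjugate Dolbeault–Hodge theory every $\partial$-closed $B\in\Lambda^{p,0}$ on a compact Kähler manifold is $B=[B]+\partial(\cdot)$ with a unique holomorphic $p$-form $[B]$; holomorphic forms are closed. For a $d$-closed $(1,1)$-form $\alpha$, $[R_\alpha]$ depends only on the cohomology class of $\alpha$: an exact $(1,1)$-form is $i\partial\bar\partial f$, and $\mathcal Hf=\mathcal H(\mathrm{Re}f)+i\mathcal H(\mathrm{Im}f)$ is $\partial$-exact by Lemma 2(iii).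

**Lemma 4.** In the situation of Lemma 3, a real $\partial$-exact $\zeta\in\Lambda^{2,0}$ is $\mathcal Hf$ for some real $f$.

*Proof.* We first match the trace, then show that nothing is left. The function $q=n\zeta\wedge R^{n-1}/R^n$ is real, and $\int q\,h_0\,\Phi\wedge\bar\Phi=n\int\zeta\wedge R^{n-1}\wedge\bar\Phi=0$ by (9), since $\zeta$ is $\partial$-exact and $\partial R=0$. So $\Delta_Rf=q$ has a real solution $f$. Then $\zeta'=\zeta-\mathcal Hf$ is real, $\partial$-exact, and $\zeta'\wedge R^{n-1}=0$. If $n=1$ this says $\zeta'=0$. If $n\ge2$, then $\int\zeta'^2\wedge R^{n-2}\wedge\bar\Phi=0$ by (9). In the normal form (4) with $S=\zeta'$ we have $\sum\lambda_k=0$, so $2e_2(\lambda)=-\sum\lambda_k^2$, and (5) gives $\zeta'^2\wedge R^{n-2}=-\frac{\sum\lambda_k^2}{n(n-1)}R^n$. As $R^n\wedge\bar\Phi>0$, all $\lambda_k$ vanish. $\square$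

## Complex surfaces and complex tori

Two cases can now be done by hand.

*Complex dimension two.* Let $n=1$ and let $(M,I)$ be compact connected Kähler with trivial canonical bundle. Here $\Lambda^{2,0}$ is a line bundle, and Lemma 3 gives a holomorphic $\Phi=\Phi^*$ with $R_\omega=h_0\Phi$, $h_0>0$. So $\Phi>0$, and Lemma 1 with $\Omega=\Phi$ finishes the proof.

For $n\ge2$ the same computation gives $\nabla\Phi=0$ for the $2n$-form $\Phi$: the holonomy lies in the subgroup of $GL(n,\mathbb H)$ preserving $\Phi$. That group is not compact, since it contains $\mathrm{diag}(s,s^{-1},1,\dots,1)$ for all real $s>0$. A real volume form is not enough; we need a real $2$-form.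

*Tori.* Let $(T,I)$ be a complex torus with a hypercomplex structure $(I,J,K)$, and $U=H^0(T,\Omega^1)$, the constant $1$-forms. Let $\theta\in U$. By (2), $\partial\theta^*=0$, so $\theta^*=\theta'+\partial g$ with $\theta'\in U$ and $g$ a complex function. Now $\partial_J\theta^*=(\partial\theta^{**})^*=-(\partial\theta)^*=0$, and $\partial_J\theta'=0$ by (2), so $\mathcal Hg=-\frac12\partial_J\partial g=0$. Since $\mathcal Hg=\mathcal H(\mathrm{Re}\,g)+i\mathcal H(\mathrm{Im}\,g)$ with both $\mathcal H(\mathrm{Re}\,g)$ and $\mathcal H(\mathrm{Im}\,g)$ real, both vanish. Hence $\Delta_R\mathrm{Re}\,g=\Delta_R\mathrm{Im}\,g=0$ for $R=R_\omega$, $\omega$ Kähler on $T$, and $g$ is constant. So $\theta^*=\theta'$ is constant for every $\theta\in U$: the operator $j$, hence $J$, is constant in linear coordinates. Then $\nabla$ is the flat standard connection. Averaging a constant metric over $1,I,J,K$ gives a constant metric that is Hermitian for $I,J,K$; it is parallel, and Theorem 1 holds for $T$.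

## Pfaffians, determinants and $\log\det$

We now collect the pointwise facts that compare volume forms. For a holomorphic $2$-form $\Omega$ define the $(1,1)$-form $\psi$ by
$$\psi(v,\bar w):=i\Omega(v,J\bar w),\qquad\text{i.e. } h_\psi(v,w)=\Omega(v,jw).\tag{10}$$
It depends linearly on $\Omega$. By (6), $R_\psi(v,w)=-\frac12[\Omega(v,j^2w)-\Omega(w,j^2v)]=\Omega(v,w)$, so $R_\psi=\Omega$. Since $\nabla^{0,1}\Omega=0$ and $\nabla J=0$, we have $\nabla^{0,1}\psi=0$, hence $\bar\partial\psi=0$. If $\Omega$ were real and positive, then $h_\psi=g_\Omega$ would be positive and $\psi$ parallel by Lemma 1, so $\psi$ would be the Kähler form of the hyperkähler metric. In general $\psi$ is only $\bar\partial$-closed. Let $C_n=(2n)!/(n!)^2$.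

**Lemma 5.** Let $\Phi$ be normalized as in Lemma 3.

(a) If $\Omega$ is a nondegenerate holomorphic $2$-form with $\Omega^n=m\Phi$, then $\psi^{2n}=C_nm^2\,\Phi\wedge\bar\Phi$.

(b) For the same $\Omega$ and every $(1,1)$-form $\alpha$: $\ \alpha\wedge\psi\wedge(\Omega\wedge\bar\Omega)^{n-1}=\frac2n\,\Omega^n\wedge\overline{R_{\bar\alpha}\wedge\Omega^{n-1}}$.

(c) If $\omega$ is a positive $(1,1)$-form with $\omega^{2n}=C_nc\,\Phi\wedge\bar\Phi$ and $R_\omega^n=\rho\Phi$, then $\rho\ge\sqrt c$.

(d) If $\Omega=R+iS\in\Lambda^{2,0}$ with $R,S$ real and, at some point, $R>0$, $\Omega^n=m\Phi$, $R^n=\rho\Phi$, then $|m|\ge\rho$ there, with equality if and only if $S=0$ there.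

(e) On positive real forms, $\log\rho(R)$ (where $R^n=\rho\Phi$) is concave and increasing, with derivative $B\mapsto nB\wedge R^{n-1}/R^n$.

*Proof.* Take a basis $e_a$ of $T^{1,0}$ at a point with $\Phi=e^1\wedge\dots\wedge e^{2n}$, and write $je_b=\sum_c\mathbf j_{cb}e_c$. Then $\mathbf j\bar{\mathbf j}=-1$, and $\Phi^*=\Phi$ gives $\det\mathbf j=1$. Write $\alpha=i\sum h_{ab}\,e^a\wedge\bar e^b$ with $h_{ab}=h_\alpha(e_a,e_b)$. Reordering the wedge product and using $i^{2n}(-1)^{n(2n-1)}=1$, we get $\alpha^{2n}=(2n)!\,\det h\;\Phi\wedge\bar\Phi$. For a $2$-form with matrix $\Omega_{ab}=\Omega(e_a,e_b)$ we have $\Omega^n=n!\,\mathrm{Pf}(\Omega)\Phi$, $\mathrm{Pf}^2=\det$.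

(a) By (10) the matrix of $h_\psi$ is $\Omega\mathbf j$. So $\det h_\psi=\mathrm{Pf}(\Omega)^2=(m/n!)^2$.

(b) Differentiating $\mathrm{Pf}^2=\det$ gives $nB\wedge\Omega^{n-1}=\frac12\mathrm{tr}(\Omega^{-1}B)\,\Omega^n$ for every $2$-form $B\in\Lambda^{2,0}$. For $B=e^a\wedge e^c$ the trace is $(\Omega^{-1})_{ca}-(\Omega^{-1})_{ac}=-2(\Omega^{-1})_{ac}$, so $e^a\wedge e^c\wedge\Omega^{n-1}=-\frac1n(\Omega^{-1})_{ac}\Omega^n$. Now $\alpha\wedge\psi=\sum h_{ab}(h_\psi)_{cd}\,e^a\wedge e^c\wedge\bar e^b\wedge\bar e^d$ (the factor $i^2$ cancels the sign of the reordering), so the left side of (b) is $\frac1{n^2}\Omega^n\wedge\bar\Omega^n$ times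
$$\sum h_{ab}(h_\psi)_{cd}(\Omega^{-1})_{ac}\overline{(\Omega^{-1})_{bd}}=\mathrm{tr}\big(h^T\,\Omega^{-1}\,\Omega\mathbf j\,(\bar\Omega^{-1})^T\big)=-\mathrm{tr}(h^T\mathbf j\,\bar\Omega^{-1}).$$
Since $\bar\Omega^{-1}$ is skew, only the skew part of $h^T\mathbf j$ contributes. We have $h_\alpha(e_a,je_b)=(h\bar{\mathbf j})_{ab}$, so by (6) the matrix of $R_\alpha$ is $-\frac12[h\bar{\mathbf j}-(h\bar{\mathbf j})^T]$. With $h_{\bar\alpha}=\bar h^T$ this gives $\overline{R_{\bar\alpha}}=-\frac12[h^T\mathbf j-(h^T\mathbf j)^T]$: the skew part of $h^T\mathbf j$ is $-\overline{R_{\bar\alpha}}$. So the factor equals $\overline{\mathrm{tr}(\Omega^{-1}R_{\bar\alpha})}$. Since $R_{\bar\alpha}\wedge\Omega^{n-1}=\frac1{2n}\mathrm{tr}(\Omega^{-1}R_{\bar\alpha})\Omega^n$, (b) follows.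

For (c) and (e) recall that on positive Hermitian matrices $\log\det$ is concave and increasing: along $A+tB$ its first derivative is $\mathrm{tr}((A+tB)^{-1}B)$, nonnegative for $B\ge0$, and its second derivative is $-\mathrm{tr}\big(((A+tB)^{-1}B)^2\big)\le0$.

(c) Put $h=h_\omega$. By (7), $g_{R_\omega}=\frac12(h+h^j)$ with $h^j(v,w)=h(jw,jv)$, a positive Hermitian form with matrix $\bar{\mathbf j}^Th^T\mathbf j$, so $\det h^j=|\det\mathbf j|^2\det h=\det h$. Concavity gives $\det g_{R_\omega}\ge\det h$. As matrices $g_{R_\omega}=R_\omega\mathbf j$, so $\det g_{R_\omega}=\mathrm{Pf}(R_\omega)^2=(\rho/n!)^2$, while $\det h=c/(n!)^2$. Since $\rho>0$ by Lemma 3, $\rho\ge\sqrt c$.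

(d) By (4), $m/\rho=\prod_k(1+i\lambda_k)$, and $|1+i\lambda_k|\ge1$ with equality only for $\lambda_k=0$.

(e) As in (c), $\rho=n!\,(\det g_R)^{1/2}$, and $R\mapsto g_R$ is linear. The derivative is read off from $R^n=\rho\Phi$. $\square$

## Splitting along the Beauville–Bogomolov decomposition

Let $(M,I,J,K)$ be as in Theorem 1. The aim of this section is to reduce to a single irreducible hyperkähler manifold. The complex structure $I$ splits after a covering; the work is to show that $J$ splits too.

*The covering.* Let $\omega$ be a Kähler form. Then $R_\omega^n$ is a nowhere vanishing smooth section of the canonical bundle, so $c_1=0$. By Beauville–Bogomolov a connected finite étale cover $\hat M$ is a product of a complex torus, irreducible hyperkähler manifolds, and strict Calabi–Yau manifolds (simply connected, dimension $\ge3$, trivial canonical bundle, no holomorphic $p$-forms for $0<p<\dim$), and it has trivial canonical bundle. Here *irreducible hyperkähler manifold* means: compact, simply connected, of Kähler type, with $H^0(\Omega^2)$ spanned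 by an everywhere nondegenerate form. It suffices to treat $\hat M$: a parallel metric on $\hat M$ that is Hermitian for $I,J,K$ can be summed over the sheets to give such a metric on $M$. We write $M$ for $\hat M$ and use Lemmas 3 to 5 on it.

*No strict Calabi–Yau factors.* Let $\Omega_0=[R_\omega]$. As $R_\omega-\Omega_0$ is $\partial$-exact and both forms are $\partial$-closed, (9) gives $\int\Omega_0^n\wedge\bar\Phi=\int R_\omega^n\wedge\bar\Phi>0$. The holomorphic form $\Omega_0^n$ is a constant times $\Phi$; the constant is nonzero, so $\Omega_0$ is nondegenerate. By Künneth no holomorphic $2$-form involves a strict Calabi–Yau factor, and there are no mixed components between the torus and the $X_i$ or between different $X_i$, because only the torus has holomorphic $1$-forms. So there are no strict Calabi–Yau factors, the torus has even dimension, and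
$$M=T\times X_1\times\dots\times X_r,\quad\dim T=2k,\ \dim X_i=2n_i,\quad H^0(M,\Omega^2)=\Lambda^2U\oplus\bigoplus_i\mathbb C\,\Omega_i,\tag{11}$$
with $U=H^0(T,\Omega^1)$, $\Omega_i$ the symplectic form of $X_i$, pullbacks suppressed, and absent factors dropped below.

**Lemma 6.** The subbundles $T^{1,0}T$, $T^{1,0}X_i$ of $T^{1,0}M$ are $j$-invariant.

*Proof.* **Step 1: the Dolbeault classes of the forms $\psi$.** The purpose is to see that these classes come from single factors. The tensor $\mathbf J:=J|_{T^{0,1}}\in\Lambda^{0,1}\otimes T^{1,0}$ is $\nabla$-parallel. On $\Lambda^{0,q}\otimes T^{1,0}$ the operator $\bar\partial$ is the alternation of $\nabla^{0,1}$, so $\bar\partial\mathbf J=0$. We have $H^0(X_i,T_{X_i})\cong H^0(X_i,\Omega^1)=0$ and $H^1(X_i,\mathcal O)=0$, so Künneth gives $H^1(M,T_M)=H^1(T,T_T)\oplus\bigoplus_iH^1(X_i,T_{X_i})$. Thus $\mathbf J=\tau_T+\sum\tau_i+\bar\partial\xi$, with $\tau_T,\tau_i$ pulled back from the factors and $\bar\partial$-closed, and $\xi$ a section of $T^{1,0}M$. For a holomorphic $2$-form $\Omega$ the contraction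 $\tau\mapsto i\Omega(\cdot,\tau\,\cdot)$ takes $\bar\partial\xi$ to $-\bar\partial\eta$ with $\eta=i\Omega(\cdot,\xi)$, since $(\bar\partial\eta)(v,\bar w)=-(\nabla_{\bar w}\eta)(v)=-i\Omega(v,\nabla_{\bar w}\xi)$. Contracting with $\Omega_i$ kills $\tau_T$ and $\tau_l$ for $l\ne i$. So $\psi_i:=i\Omega_i(\cdot,J\cdot)$ is $\bar\partial$-cohomologous to a form pulled back from $X_i$. Likewise, for $y\in\Lambda^2U$, $\psi_y:=iy(\cdot,J\cdot)$ is $\bar\partial$-cohomologous to a form pulled back from $T$.

**Step 2: the class $[R_\alpha]$ for $\alpha$ from one factor.** The purpose is to show that $[R_\alpha]$ comes from the same factor. Let $\hat\Omega=y+\sum s_l\Omega_l$ with $y\in\Lambda^2U$ nondegenerate on $T$ and $s_l\in\mathbb R\setminus0$. Fix a generator $\tau$ of $\Lambda^{2k}U$ and write $y^k=P(y)\tau$. Then $\hat\Omega^n=m\Phi$ with $m=c_0P(y)\prod s_l^{n_l}$, $c_0\ne0$ constant, and $\hat\psi=\psi_y+\sum s_l\psi_l$. Let $\alpha$ be a real closed $(1,1)$-form pulled back from $X_i$, and write $[R_\alpha]=z+\sum\lambda_l\Omega_l$ with $z\in\Lambda^2U$,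 $\lambda_l\in\mathbb C$. Put $V=\int\Phi\wedge\bar\Phi$. Since $n\,B\wedge\hat\Omega^{n-1}$ is the derivative of $\hat\Omega^n$ in direction $B$, and $R_\alpha-[R_\alpha]$ is $\partial$-exact, integrating Lemma 5(b) gives
$$\int\alpha\wedge\hat\psi\wedge(\hat\Omega\wedge\overline{\hat\Omega})^{n-1}=\tfrac2n\,m\,\overline{\int R_\alpha\wedge\hat\Omega^{n-1}\wedge\bar\Phi}=\tfrac{2V}{n^2}|m|^2\;\overline{\Big(\tfrac{dP_y(z)}{P(y)}+\sum_l\tfrac{n_l\lambda_l}{s_l}\Big)}.\tag{12}$$
On the left all factors are $\bar\partial$-closed, so $\hat\psi$ may be replaced by the cohomologous pulled-back representatives of Step 1. The terms with $\psi_y$ and $\psi_l$, $l\ne i$, vanish: on the factor $X_i$ they contain only $\alpha$ and powers of $\Omega_i,\bar\Omega_i$, a form of type (odd, odd), never $(2n_i,2n_i)$. The $\psi_i$-term needs $\Omega_i^{n_i-1}\bar\Omega_i^{n_i-1}$ on $X_i$ and full powers elsewhere, so it is $s_i\cdot\mathrm{const}\cdot|P(y)|^2\prod_{l\ne i}s_l^{2n_l}\cdot s_i^{2n_i-2}$, that is, a constant times $|m|^2/s_i$. Comparing both sides of (12) for all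 $s$ and $y$: $\lambda_l=0$ for $l\ne i$, and $dP_y(z)=0$, that is, $y^{k-1}\wedge z=0$, for all nondegenerate $y$. These are dense in $\Lambda^2U$, so by polarization $y_1\wedge\dots\wedge y_{k-1}\wedge z=0$ for all $y_1,\dots,y_{k-1}\in\Lambda^2U$. Such products span $\Lambda^{2k-2}U$, and the pairing $\Lambda^{2k-2}U\times\Lambda^2U\to\Lambda^{2k}U$ is perfect, so $z=0$. Thus $[R_\alpha]=\lambda_i\Omega_i$.

If instead $\alpha$ comes from $T$, the same parity argument on $T$ leaves only the $\psi_y$-term. It equals $\prod s_l^{2n_l}$ times a function of $y$, so the bracket in (12) is independent of $s$; hence all $\lambda_l=0$ and $[R_\alpha]\in\Lambda^2U$.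

**Step 3: from classes to kernels.** The purpose is to turn the vanishing of a power of a class into a pointwise rank bound. Let $\kappa_i$ be a Kähler form on $X_i$ and $R_i=R_{\kappa_i}\ge0$. Since $[R_i]=\lambda_i\Omega_i$ and $\Omega_i^{n_i+1}=0$, the form $R_i^{n_i+1}$ is $\partial$-exact. If $n_i<n$, then $\int R_i^{n_i+1}\wedge R_\omega^{n-n_i-1}\wedge\bar\Phi=0$ by (9). In (4) with $R=R_\omega$, $S=R_i$ and eigenvalues $\mu_k\ge0$, (5) shows that the integrand is a positive multiple of $e_{n_i+1}(\mu)\,R_\omega^n\wedge\bar\Phi\ge0$. So $e_{n_i+1}(\mu)=0$ everywhere, at most $n_i$ of the $\mu_k$ are nonzero, and $\dim_{\mathbb C}\ker g_{R_i}\ge2n-2n_i$. Now $g_{R_i}(v,v)=\frac12[h(v,v)+h(jv,jv)]$ with $h=h_{\kappa_i}\ge0$, so $\ker g_{R_i}=N_i\cap j^{-1}N_i$, where $N_i=\ker h_{\kappa_i}$ has dimension exactly $2n-2n_i$. Hence $jN_i=N_i$ (trivially so if $n_i=n$). The same argument for a Kähler form on $T$, with $z^{k+1}=0$ for $z\in\Lambda^2U$, gives $jN_T=N_T$, where $N_T=\bigoplus_iT^{1,0}X_i$. Each factor's tangent bundle is the intersection of the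 $N$'s of the other factors. $\square$

*Splitting of $J$.* By Lemma 6, $J=\bigoplus J_a$ over the factors; it remains to see that $J_a$ does not depend on the other variables. In local product coordinates let $z$ be coordinates on the $a$-th factor and $w$ a coordinate on another factor. The off-diagonal blocks of $\mathbf J$ vanish, so the $d\bar w\wedge d\bar z\otimes\partial_z$-components of $\bar\partial\mathbf J=0$ say $\partial_{\bar w}\mathbf J_a=0$. As matrices $\bar{\mathbf J}_a=-\mathbf J_a^{-1}$, so also $\partial_{\bar w}\bar{\mathbf J}_a=0$, that is, $\partial_w\mathbf J_a=0$. Thus $J_a$ is pulled back from the $a$-th factor. The Nijenhuis tensors of $J$ and $K$ restrict to those of $J_a$ and $K_a=I_aJ_a$, so these are integrable. Hence $M$ is a product of hypercomplex manifolds, and by uniqueness its Obata connection is the product connection. It suffices to prove Theorem 1 for each factor. The torus factor is done. What remains is **$X$ irreducible hyperkähler**, with a hypercomplex structure $(I,J,K)$, $\dim_{\mathbb C}X=2n$.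

## Averaging the Pfaffian of $\mathrm{Re}\,\Omega$

On $X$ there is one natural candidate for the form in Lemma 1. Fix a Kähler form $\omega^0$ and set $\Omega:=[R_{\omega^0}]$. As before $\int\Omega^n\wedge\bar\Phi=\int R_{\omega^0}^n\wedge\bar\Phi>0$, so $\Omega^n=m\Phi$ with constant $m>0$. Rescale so that $\Phi=\Omega^n$ (still normalized) and let $V=\int\Phi\wedge\bar\Phi>0$. Since $H^0(X,\Omega^2)=\mathbb C\Omega$, we have $[R_\alpha]=\ell(\alpha)\Omega$ with $\ell$ linear on $H^{1,1}(X)$, $\ell(\omega^0)=1$, and
$$\int R_\alpha\wedge\Omega^{n-1}\wedge\bar\Phi=\ell(\alpha)V .\tag{13}$$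

*The class of $\Omega^*$.* For real closed $\alpha$ write $R_\alpha=\ell(\alpha)\Omega+\partial\chi$. Since $\partial_J(\chi^*)=(\partial\chi^{**})^*=-(\partial\chi)^*$, applying $*$ gives $R_\alpha=\overline{\ell(\alpha)}\,\Omega^*-\partial_J(\chi^*)$. Pair this with $\Omega^{n-1}\wedge\bar\Phi$. By (2), $\partial_J\Omega^{n-1}=0$, so by (3) and (9) the last term integrates to $0$, and $\ell(\alpha)V=\overline{\ell(\alpha)}\int\Omega^*\wedge\Omega^{n-1}\wedge\bar\Phi$. For $\alpha=\omega^0$ the integral comes out as $V$. By (2), $\Omega^*$ is $\partial$-closed, so $[\Omega^*]$ is a multiple of $\Omega$, and the multiple is $1$: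
$$[\Omega^*]=\Omega,\qquad \ell(\alpha)\in\mathbb R\ \text{ for real }\alpha .\tag{14}$$

We want $\Omega^*=\Omega>0$. Write $\Omega=R+iS$ with $R=\frac12(\Omega+\Omega^*)$ and $S=\frac1{2i}(\Omega-\Omega^*)$ real, and $R^n=\rho\Phi$ with $\rho$ a smooth real function. By (14), $R$ is $\partial$-closed with $[R]=\Omega$. So $R^n-\Omega^n$ is $\partial$-exact, and
$$\int\rho\;\Phi\wedge\bar\Phi=\int R^n\wedge\bar\Phi=\int\Omega^n\wedge\bar\Phi=V .\tag{15}$$
The average of $\rho$ is $1$. On the other hand Lemma 5(d), with $m=1$, says $\rho\le1$ wherever $R>0$. So *if $R>0$ on all of $X$*, then $\rho\equiv1$, hence $S=0$ by the equality case, hence $\Omega=\Omega^*=R>0$, and Lemma 1 ends the proof.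

*Fourfolds.* For $n=2$ the positivity assumption can be removed. At a point with $\rho\le0$ certainly $\rho\le1$. At a point with $\rho>0$, diagonalize $R$ against $R_{\omega^0}$ as in (4): by (5), the two eigenvalues have positive product, so $R$ or $-R$ is positive, and Lemma 5(d) applied to $\Omega$ or to $-\Omega$ (which has the same square) gives $\rho\le1$. So $\rho\le1$ everywhere, (15) forces $\rho\equiv1$, and then $S=0$ and $\pm\Omega=\pm R>0$ with one sign on all of $X$. The sign is $+$, since $\int R\wedge R_{\omega^0}\wedge\bar\Phi=\int R_{\omega^0}^2\wedge\bar\Phi>0$.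

*Where this stops.* For $n=3$ the inequality $\rho\le|m|$ is false at points where $R$ is not definite. Take a basis as in (4), $x_k=e^k\wedge e^{k'}$, so $(e^k)^*=-e^{k'}$ and $(e^{k'})^*=e^k$. The forms
$$R=x_1-x_2-x_3,\qquad S=s\,(e^1\wedge e^{2'}+e^2\wedge e^{1'}),\quad s\in\mathbb R,$$
are real. One computes $S^2=-2s^2x_1x_2$ and $(x_1-x_2)\wedge S=0$, so $(x_1-x_2+iS)^2=(-2+2s^2)x_1x_2$ and $(R+iS)^3=6(1-s^2)\,x_1x_2x_3$, while $R^3=6\,x_1x_2x_3$. With $\Phi=x_1x_2x_3$ we get $\rho=6$ but $|m|=6|1-s^2|<6$ for $0<s<\sqrt2$. So (15) proves nothing unless we know that $R$ is positive. The $\partial$-class of $R$ contains the positive form $R_{\omega^0}$, but nothing said so far makes $R$ itself positive at even one point.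

## The class of $\psi$ and a model argument

Averages are too weak; we look for a pointwise comparison of $R$ with a positive form $R_\omega$ whose Pfaffian is bounded *below*. Lemma 5(c) gives such a bound when $\omega^{2n}$ is a constant multiple of $\Phi\wedge\bar\Phi$, which Yau's theorem provides in any Kähler class. Which class should we use? If Theorem 1 is true, $\psi$ will turn out to be the Kähler form. So we compute its class.

Since $\bar\partial\psi=0$, write $\psi=\psi_h+\bar\partial\eta$ with $\psi_h$ a $d$-closed $(1,1)$-form and $\eta\in\Lambda^{1,0}$, and let $[\psi]:=[\psi_h]\in H^{1,1}(X)$. Let $\mathcal C_X$, the *positive cone*, be the component of $\{q>0\}\subset H^{1,1}(X,\mathbb R)$ containing the Kähler classes, where $q$ is the BBF form.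

**Lemma 7.** $\ell(\psi_h)=1$, $\ \int\psi_h^{2n}=C_nV$, and $[\psi]$ is real and lies in $\mathcal C_X$.

*Proof.* By Lemma 2(i), $\Omega=R_\psi=R_{\psi_h}-\frac i2\partial_J\eta$. Pair with $\Omega^{n-1}\wedge\bar\Phi$: by (3), (9) and (13), $V=\ell(\psi_h)V$. Next, $\psi^{2n}-\psi_h^{2n}$ is $\bar\partial$-exact of top degree, so $\int\psi_h^{2n}=\int\psi^{2n}=C_nV$ by Lemma 5(a) with $m=1$. Finally let
$$b(\alpha,\beta)=\int\alpha\wedge\beta\wedge(\Omega\wedge\bar\Omega)^{n-1}\quad\text{on }H^{1,1}(X).$$
It is a positive multiple of the BBF form, real and of signature $(1,h^{1,1}-1)$ on $H^{1,1}(X,\mathbb R)$. In $b(\alpha,[\psi])$ with $\alpha$ closed we may use $\psi$ in place of $\psi_h$, and Lemma 5(b) with (13) gives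
$$b(\alpha,[\psi])=\tfrac2n\,\overline{\ell(\bar\alpha)}\,V.\tag{16}$$
By (14) this is real for real $\alpha$, so by nondegeneracy of $b$ the class $[\psi]$ is real. Then $b([\psi],[\psi])=\frac2nV>0$ and $b([\omega^0],[\psi])=\frac2nV>0$. In signature $(1,h^{1,1}-1)$ two vectors of positive square with positive product lie in the same component, so $[\psi]\in\mathcal C_X$. $\square$

*Model argument.* Suppose for the moment that $[\psi]$ is a Kähler class. By Yau's theorem it contains a Kähler form $\omega$ with $\omega^{2n}=C_n\Phi\wedge\bar\Phi$; the constant is forced by Lemma 7. Let $R_\omega^n=\rho_\omega\Phi$; then $\rho_\omega\ge1$ by Lemma 5(c). Also $[R_\omega]=\ell(\psi_h)\Omega=\Omega=[R]$, so Lemma 4 gives $R=R_\omega+\mathcal Hf$ with $f$ real. At a minimum point $x_0$ of $f$ we have $\mathcal Hf\ge0$, so $R\ge R_\omega>0$ there: this is the missing positive point, and moreover $1\le\rho_\omega\le\rho\le1$ at $x_0$ by Lemma 5(e) and (d). On the open set where $R>0$, concavity (e) gives $\log\rho_\omega\le\log\rho-\Delta_Rf$, that is, $\Delta_Rf\le\log\rho-\log\rho_\omega\le0$.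 By the strong maximum principle $f$ is constant on the component of this set containing $x_0$, so there $\log\rho\ge\log\rho_\omega\ge0$, $\rho\equiv1$ and $S=0$. Since $\rho=1$ persists at boundary points, $R$ stays positive there, and the component is all of $X$.

So everything would follow if $[\psi]$ were Kähler. We know only $[\psi]\in\mathcal C_X$, which is a larger cone in general. The description of the Kähler cone that we use is the following.

**Fact (Boucksom, C. R. Acad. Sci. Paris 2001; Huybrechts, Math. Ann. 326 (2003), Prop. 3.2).** On an irreducible hyperkähler manifold $X$, a class $\alpha\in\mathcal C_X$ is Kähler if and only if $\int_C\alpha>0$ for every rational curve $C\subset X$.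

Two adjustments are needed. We rotate the complex structure inside the hypercomplex family so that $[\psi]$ vanishes on all curves, so that it is a limit of Kähler classes. Then we rerun the model argument with an error $\varepsilon\to0$.

## Rotating the complex structure

The aim here is to find, arbitrarily near $I$, an induced complex structure for which $[\psi]\cdot C=0$ for all curves $C$. The idea is that $\psi$ is, up to a factor, the derivative of the holomorphic symplectic form when $I$ is rotated.

**Step 1: the holomorphic family.** For $t\in\mathbb C$ let $T^{0,1}_t=\{\bar u_t:=\bar u+tJ\bar u:\bar u\in T^{0,1}\}$ and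
$$I_t=aI+bJ+cK,\qquad a=\frac{1-|t|^2}{1+|t|^2},\qquad b+ic=-it(1+a).\tag{17}$$
Then $|t|^2=\frac{1-a}{1+a}$ and $a^2+b^2+c^2=a^2+|t|^2(1+a)^2=1$. Using $I\bar u=-i\bar u$, $IJ\bar u=iJ\bar u$ and $K=IJ$,
$$I_t(\bar u+tJ\bar u)=\big[-ia-t(b-ic)\big]\bar u+\big[b+ic+iat\big]J\bar u=-i\,(\bar u+tJ\bar u),$$
since $t(b-ic)=i|t|^2(1+a)=i(1-a)$ and $b+ic+iat=-it$. So $T^{0,1}_t$ is the $(0,1)$-space of $I_t$. As $\nabla I_t=0$ and $\nabla$ is torsion free, $I_t$ is integrable.

On $X\times\mathbb C$ let $\mathcal D$ be the distribution spanned by $T_t^{0,1}$ and $\partial_{\bar t}$. It is involutive: each $T^{0,1}_t$ is, and $[\partial_{\bar t},\bar u+tJ\bar u]=0$ for $t$-independent $\bar u$. Also $\mathcal D\oplus\overline{\mathcal D}$ is the complexified tangent bundle. By Newlander–Nirenberg $\mathcal D$ defines a complex structure, and the projection to $\mathbb C$ is holomorphic because $dt$ annihilates $\mathcal D$. So the manifolds $X_t=(X,I_t)$ form a holomorphic family with $X_0=(X,I)$. For $t$ in a small disc $D$ around $0$, $X_t$ is Kähler with $h^{2,0}=1$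 and symplectic, so it is irreducible hyperkähler. Let $v(t)\in H^{2,0}(X_t)\subset H^2(X,\mathbb C)$ be holomorphic in $t$ and nowhere zero, and let $\Omega_t$ be the holomorphic $2$-form on $X_t$ in the class $v(t)$. It is the harmonic representative for a smooth family of Kähler metrics, hence smooth in $t$; after shrinking $D$ it is nondegenerate. Let $J_t\in\mathrm{span}_{\mathbb R}(I,J,K)$ be a unit element orthogonal to $I_t$. The triple $(I_t,J_t,I_tJ_t)$ is hypercomplex with the same Obata connection. Put $\psi_t=i\Omega_t(\cdot,J_t\cdot)$.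

**Step 2: the derivative of $\Omega_t$.** The purpose is to show that
$$\partial_t\Omega_t\text{ has no }(0,2)_t\text{-part, and }(\partial_t\Omega_t)^{1,1}=ik(t)\,\psi_t\ \text{ with } k(t)\ne0.\tag{18}$$
The space $T^{1,0}_t=\{u+\bar tJu:u\in T^{1,0}\}$ contains $J\bar u-\bar t\bar u$ (take $J\bar u$ for $u$). From
$$J\bar u=\tfrac1{1+|t|^2}(J\bar u-\bar t\bar u)+\tfrac{\bar t}{1+|t|^2}(\bar u+tJ\bar u)$$
the $(1,0)_t$-part of $J\bar u$ is $(1+|t|^2)^{-1}(J\bar u-\bar t\bar u)$. On the other hand $J_t\bar u_t\ne0$ is a combination of $\bar u,J\bar u$ with coefficients depending only on $t$, and it lies in $T^{1,0}_t\cap\mathrm{span}(\bar u,J\bar u)=\mathbb C(J\bar u-\bar t\bar u)$. So $(J\bar u)^{1,0}_t=k(t)J_t\bar u_t$ with $k(t)\ne0$ depending only on $t$. Now differentiate $\Omega_t(\bar u_t,w)=0$ with $u$ and $w$ fixed: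
$$(\partial_t\Omega_t)(\bar u_t,w)=-\Omega_t(J\bar u,w)=-k\,\Omega_t(J_t\bar u_t,w).$$
For $w\in T^{0,1}_t$ this vanishes. For $w=v\in T^{1,0}_t$ it says $(\partial_t\Omega_t)(v,\bar u_t)=-k\,\Omega_t(v,J_t\bar u_t)=ik\,\psi_t(v,\bar u_t)$. This is (18).

**Step 3: curves.** The purpose is to choose $t$. Let $C\subset X_t$ be a curve and write $\psi_t=\psi_h+\bar\partial\eta$ on $X_t$, as before Lemma 7. The closed form $\partial_t\Omega_t$ represents $v'(t)$, and by (18) the form $\partial_t\Omega_t-ik\psi_h-ik\,d\eta$ is closed of type $(2,0)_t$, so it integrates to $0$ over $C$. Hence $\langle v'(t),C\rangle=ik(t)\,[\psi_t]\cdot C$. For each of the countably many $c\in H_2(X,\mathbb Z)$ the holomorphic function $\langle v(\cdot),c\rangle$ on $D$ either has a countable zero set or vanishes identically. Choose $t\in D$ outside all the countable zero sets. For any curve $C\subset X_t$ we have $\langle v(t),C\rangle=\int_C\Omega_t=0$, hence $\langle v(\cdot),C\rangle\equiv0$ on $D$, hence $\langle v'(t),C\rangle=0$, and finally $[\psi_t]\cdot C=0$.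

A metric which is $\nabla$-parallel and Hermitian for $I_t,J_t,I_tJ_t$ is also Hermitian for $I,J,K$. Therefore we *replace $(I,J,K)$ by $(I_t,J_t,I_tJ_t)$* for this $t$ and set up $\omega^0,\Omega,\Phi,V,\ell,\psi$ again. The new $\Omega$ is a nonzero multiple of $\Omega_t$, and $\psi$ is the same multiple of $\psi_t$. We have shown:

**Lemma 8.** After this replacement, $[\psi]\cdot C=0$ for all curves $C\subset X$, and for every $\varepsilon>0$ the class $\kappa_\varepsilon:=[\psi]+\varepsilon[\omega^0]$ is Kähler.

For the last claim: by Lemma 7, $\kappa_\varepsilon$ lies in the convex cone $\mathcal C_X$, and $\kappa_\varepsilon\cdot C=\varepsilon\int_C\omega^0>0$ for all rational curves $C$, so the Fact applies. $\square$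

## Passing to the limit with the weak Harnack inequality

We run the model argument with $\kappa_\varepsilon$ in place of $[\psi]$; the strong maximum principle is replaced by a quantitative form that survives $\varepsilon\to0$.

**Step 1: the comparison forms.** By Yau's theorem there is a Kähler form $\omega_\varepsilon\in\frac1{1+\varepsilon}\kappa_\varepsilon$ with $\omega_\varepsilon^{2n}=c_\varepsilon C_n\,\Phi\wedge\bar\Phi$, where by Lemma 7
$$c_\varepsilon=\frac{\int\kappa_\varepsilon^{2n}}{(1+\varepsilon)^{2n}C_nV}\ \longrightarrow\ \frac{\int\psi_h^{2n}}{C_nV}=1 .$$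
Let $R_\varepsilon=R_{\omega_\varepsilon}>0$ and $R_\varepsilon^n=\rho_\varepsilon\Phi$. By Lemma 5(c), $\rho_\varepsilon\ge\sqrt{c_\varepsilon}$. Also $[R_\varepsilon]=\frac{\ell(\psi_h)+\varepsilon\ell(\omega^0)}{1+\varepsilon}\,\Omega=\Omega$. With $R,S,\rho$ as in the averaging section, $[R]=\Omega$ by (14), so $R-R_\varepsilon$ is real and $\partial$-exact. By Lemma 4,
$$R=R_\varepsilon+\mathcal Hf_\varepsilon,\qquad f_\varepsilon\text{ real},\quad\min f_\varepsilon=0 .\tag{19}$$

**Step 2: one good point.** The purpose is to find a point where $R>0$ and $\rho=1$. At a minimum point $x_\varepsilon$ of $f_\varepsilon$ we have $i\partial\bar\partial f_\varepsilon\ge0$, so $\mathcal Hf_\varepsilon\ge0$ and $R(x_\varepsilon)\ge R_\varepsilon(x_\varepsilon)>0$. By Lemma 5(e) and 5(d) with $m=1$,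
$$\sqrt{c_\varepsilon}\le\rho_\varepsilon(x_\varepsilon)\le\rho(x_\varepsilon)\le1 .$$
Take a sequence $\varepsilon\to0$ with $x_\varepsilon\to x_0$. Then $R(x_0)\ge0$ and $\rho(x_0)=1$, so $R(x_0)$ is nondegenerate, hence $R(x_0)>0$.

**Step 3: a differential inequality.** Let $G=\{x:R(x)>0\}$, an open set, and $G_0$ the component of $G$ containing $x_0$. On $G$ we have $0<\rho\le1$ by Lemma 5(d). Concavity 5(e), applied to $R_\varepsilon=R-\mathcal Hf_\varepsilon$, gives $\log\rho_\varepsilon\le\log\rho-\Delta_Rf_\varepsilon$ on $G$, so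
$$\Delta_Rf_\varepsilon\le\log\rho-\log\rho_\varepsilon\le\log\rho+\delta_\varepsilon\le\delta_\varepsilon,\qquad\delta_\varepsilon:=\tfrac12|\log c_\varepsilon|\to0 .\tag{20}$$
It matters that $\Delta_R$ does not depend on $\varepsilon$.

**Step 4: $f_\varepsilon\to0$ locally in measure on $G_0$.** This replaces "$f$ is constant" in the model argument. Let $E$ be the set of $y\in G$ with a neighborhood on which $f_\varepsilon\to0$ in measure along the sequence; $E$ is open. Take a coordinate ball $B_{2r}(y)$, relatively compact in $G$. There $\Delta_R$ is a fixed uniformly elliptic operator with smooth coefficients. The weak Harnack inequality (Gilbarg–Trudinger, Thm 9.22) for $f_\varepsilon\ge0$ with (20) gives, for some $p>0$ and $C$ independent of $\varepsilon$,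
$$\Big(\tfrac1{|B_r|}\int_{B_r(y)}f_\varepsilon^{\,p}\Big)^{1/p}\le C\big(\inf_{B_r(y)}f_\varepsilon+\delta_\varepsilon\big).\tag{21}$$
For $y=x_0$ the infimum is eventually $0$, because $f_\varepsilon(x_\varepsilon)=0$ and $x_\varepsilon\to x_0$. So the left side tends to $0$ and $x_0\in E$. If $y\in G\cap\overline E$, then $B_r(y)$ contains a nonempty open set on which $f_\varepsilon\to0$ in measure; hence $\inf_{B_r(y)}f_\varepsilon\to0$, and (21) gives $y\in E$. So $E$ is open and closed in $G$ and contains $x_0$; thus $G_0\subset E$.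

**Step 5: $\rho\equiv1$ on $G_0$.** Otherwise, by continuity and $\rho\le1$, there are $a_0>0$ and a coordinate ball $B_{2r}(z)$, relatively compact in $G_0$, on which $\log\rho\le-2a_0$. By (20), for small $\varepsilon$, $\Delta_Rf_\varepsilon\le-a_0$ there. Put $w=\mu a_0(4r^2-|x-z|^2)$, with $\mu>0$ so small, independently of $\varepsilon$, that $\mu\,\Delta_R|x-z|^2\le1$ on the ball. Then $\Delta_Rw\ge-a_0$, and $w=0\le f_\varepsilon$ on the boundary. So $\Delta_R(f_\varepsilon-w)\le0$, and the maximum principle gives $f_\varepsilon\ge w\ge3\mu a_0r^2$ on $B_r(z)$. This contradicts Step 4.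

**Step 6: all of $X$.** On $G_0$ we have $\rho=1=|m|$, so $S=0$ by Lemma 5(d). At a boundary point $y$ of $G_0$, continuity gives $\rho(y)=1$ and $R(y)\ge0$, so $R(y)>0$ and $y\in G$; being in the closure of the component $G_0$ of $G$, $y$ lies in $G_0$. So $G_0$ is open and closed, and $G_0=X$. Hence $\Omega=\Omega^*=R>0$ on all of $X$. By Lemma 1 there is a $\nabla$-parallel Riemannian metric, Hermitian for $I,J,K$, so $X$ is hyperkähler. Together with the splitting and the torus case this proves Theorem 1; compactness of the Obata holonomy is the first fact recalled after the definition of hypercomplex manifolds. $\blacksquare$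

## Induced complex structures and the classification on irreducible manifolds

Two complements follow from Theorem 1.

**Theorem 2.** For a compact connected hypercomplex manifold $(M,I,J,K)$ the following are equivalent: (i) some induced complex structure $L=aI+bJ+cK$ ($a^2+b^2+c^2=1$) is of Kähler type; (ii) all are; (iii) the Obata holonomy is compact. In that case a finite étale cover is, as a hypercomplex manifold, a product of a torus with constant (flat) hypercomplex structure and irreducible hyperkähler manifolds.

*Proof.* (i)⇒(iii): apply Theorem 1 to a rotated triple beginning with $L$, which has the same Obata connection. (iii)⇒(ii): $M$ is hyperkähler by the first recalled fact, so every induced complex structure is of Kähler type. (ii)⇒(i) is trivial. The product statement is the splitting of $J$ over the decomposition (11), with the torus case, together with Theorem 1 for the factors. $\square$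

The Kähler hypothesis cannot be dropped: on the Hopf manifold of the first section the Obata connection is flat with the noncompact holonomy group $\{q^m\,\mathrm{Id}\}_{m\in\mathbb Z}$.

**Theorem 3.** Let $(X,I)$ be irreducible hyperkähler with symplectic form $\sigma$ and Kähler cone $\mathcal K$. The operators $J$ for which $(I,J,IJ)$ is hypercomplex are in bijection with $(\mathcal K/\mathbb R_{>0})\times S^1$: to $(\mathbb R_{>0}\kappa,e^{i\theta})$ corresponds the unique $J$ with $h_\omega(v,w)=\lambda e^{i\theta}\sigma(v,jw)$, where $\omega\in\kappa$ is Ricci-flat and $\lambda>0$ is a suitable constant.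

*Proof.* **Step 1: from $(\kappa,\theta)$ to $J$.** For the Ricci-flat $\omega\in\kappa$, the form $\sigma$ is Levi-Civita parallel and the holonomy is $Sp(n)$ (Beauville), acting irreducibly on $T^{1,0}$. Define the parallel antilinear operator $j_0$ by $h_\omega(v,w)=\sigma(v,j_0w)$. Then $j_0^2$ is a parallel complex-linear endomorphism, so by irreducibility $j_0^2=c$ is a scalar. From
$$h_\omega(j_0v,j_0v)=\sigma(j_0v,j_0^2v)=c\,\sigma(j_0v,v)=-c\,h_\omega(v,v)$$
we get $c<0$. For $j=(\lambda e^{i\theta})^{-1}j_0$ antilinearity gives $j^2=\lambda^{-2}c$, so exactly one $\lambda>0$ gives $j^2=-1$. The corresponding real operator $J$, given by $J\bar v=jv$ and $Jv=\overline{jv}$, is parallel with $J^2=-1$ and $IJ=-JI$. The Levi-Civita connection is torsion free and preserves $I$, $J$ and $IJ$, so these are integrable and $(I,J,IJ)$ is hypercomplex. Replacing $\omega$ by a positive multiple changes only $\lambda$, not $J$.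

**Step 2: every $J$ arises.** Given $J$, Theorem 1 gives a hyperkähler metric, hence a Kähler Ricci-flat $\omega$ on $(X,I)$ whose Levi-Civita connection is $\nabla$, with $h_\omega(jv,jw)=\overline{h_\omega(v,w)}$. The form $\Omega(v,w):=-h_\omega(v,jw)$ is skew: $h_\omega(w,jv)=\overline{h_\omega(jv,w)}$, and $h_\omega(jv,w)=-h_\omega(jv,j(jw))=-\overline{h_\omega(v,jw)}$, so $h_\omega(w,jv)=-h_\omega(v,jw)$. It is $\nabla$-parallel of type $(2,0)$, hence holomorphic, so $\Omega=\lambda e^{i\theta}\sigma$ with $\lambda>0$. And $\Omega(v,jw)=-h_\omega(v,j^2w)=h_\omega(v,w)$. So $J$ arises from the construction of Step 1.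

**Step 3: injectivity.** The operator $J$ determines the Obata connection $\nabla$, which is the Levi-Civita connection of any $\omega$ giving rise to $J$. Since the holonomy $Sp(n)$ acts irreducibly on $T^{1,0}$, the parallel $I$-Hermitian metric is unique up to scale. So $\mathbb R_{>0}\kappa$ is determined, and then so is $e^{i\theta}$, by $h_\omega(v,w)=\lambda e^{i\theta}\sigma(v,jw)$. $\square$
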